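
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Matchings on cycles in balanced bipartite graphs:\\ a proof of Amar's conjecture}


\begin{abstract}
Let $G=(B,W;E)$ be a balanced bipartite graph of order $2n\ge 4$ in which $d(x)+d(y)\ge n+2$ for all nonadjacent $x\in B$, $y\in W$. We prove that every matching of $G$ is contained in a cycle of $G$, as conjectured by D.~Amar. The bound $n+2$ is best possible for every $n\ge 3$. We prove a slightly stronger statement, in which some nonadjacent pairs may have degree sum $n+1$.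
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $G=(B,W;E)$ be a simple balanced bipartite graph of order $2n$, $n\ge 2$: the color classes satisfy $|B|=|W|=n$. A matching $M$ of $G$ is \emph{contained in} a cycle $C$ if every edge of $M$ is an edge of $C$. If $M$ is perfect, such a cycle is hamiltonian and every second edge of it belongs to $M$. If $M$ is small, the cycle may be short. We ask for a degree condition under which \emph{every} matching, of whatever size, is contained in a cycle. In the complete bipartite graph $K_{n,n}$ this is true, so it is natural to put the condition on the nonadjacent pairs $x\in B$, $y\in W$, and to ask how large $d(x)+d(y)$ must be, where $d(v)$ is the degree of $v$.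

There is an evident obstruction. Let $\beta\omega$ be an edge of $M$, with $\beta\in B$ and $\omega\in W$. On a cycle containing $M$ the vertices $\beta,\omega$ are consecutive, so the rest of the cycle is a path in $G-\{\beta,\omega\}$. If $G-\{\beta,\omega\}$ falls into two parts with no edges between them, with $s$ and $t$ vertices of each color ($s+t=n-1$), and each part contains an edge of $M$, then no cycle contains $M$. In such a graph two vertices of different colors from different parts have degree sum at most $(s+1)+(t+1)=n+1$. Degree sum $n+2$ is the first value that excludes this obstruction, and D.~Amar conjectured that it suffices \cite{ST}. We prove this.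

\begin{theorem}[Amar's conjecture]\label{thm:amar}
Let $G=(B,W;E)$ be a balanced bipartite graph of order $2n$, $n\ge2$. If $d(x)+d(y)\ge n+2$ for all $x\in B$, $y\in W$ with $xy\notin E$, then every matching of $G$ is contained in a cycle of $G$.
\end{theorem}

The following is known, by Amar, Flandrin, Gancarzewicz and Wojda (quoted from \cite{ST}); the conditions are for all nonadjacent $x\in B$, $y\in W$. If $d(x)+d(y)>4n/3$, then every matching is contained in a hamiltonian cycle. If $n>4$ and $d(x)+d(y)\ge 5n/4$, then every matching is contained in a cycle. The case of perfect matchings is classical (Las Vergnas). It is the base of our induction and is reproved in Section~\ref{sec:perfect}.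

\subsection*{Results}
The induction runs through a statement with weaker hypotheses.

\begin{theorem}\label{thm:main}
Let $G=(B,W;E)$ be a balanced bipartite graph of order $2n$, $n\ge2$, and let $M$ be a matching of $G$ such that
\begin{itemize}
\item[(H1)] $d(x)+d(y)\ge n+1$ for all nonadjacent $x\in B$, $y\in W$;
\item[(H2)] $d(x)+d(y)+d(x')+d(y')\ge 2n+3$ for any two vertex-disjoint nonadjacent pairs $x,y$ and $x',y'$ with $x,x'\in B$ and $y,y'\in W$;
\item[(H3)] $d(x)+d(y)\ge n+2$ for all nonadjacent $x\in B$, $y\in W$ that are both not covered by $M$.
\end{itemize}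
Then $M$ is contained in a cycle of $G$.
\end{theorem}

The hypothesis of Theorem~\ref{thm:amar} implies (H1)--(H3) for every $M$, so Theorem~\ref{thm:main} implies Theorem~\ref{thm:amar}. Given (H1), condition (H2) says that any two nonadjacent pairs with degree sum exactly $n+1$ intersect. Pairwise intersecting edges of a bipartite graph form a star, so all these exceptional pairs share one vertex.

\begin{theorem}[Sharpness]\label{thm:sharp}
The following hold.
\begin{itemize}
\item[(a)] For every $n\ge3$, $n+2$ cannot be replaced by $n+1$ in Theorem~\ref{thm:amar}.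
\item[(b)] For every $n\ge3$, $2n+3$ cannot be replaced by $2n+2$ in (H2) of Theorem~\ref{thm:main}.
\item[(c)] The minimum degree condition $\delta(G)\ge\lceil (n+2)/2\rceil$ suffices for the conclusion of Theorem~\ref{thm:amar}, and it is best possible for every $n\ge 2$.
\end{itemize}
\end{theorem}

\subsection*{The idea of the proof}
We write $u\sim v$ if $uv\in E$. Suppose a path with ends $X\in B$ and $Y\in W$ contains $M$. If the degrees of $X$ and $Y$ are large, some edge $gh$ of the path is \emph{crossed}: $X\sim h$ and $Y\sim g$, where, going from $X$ to $Y$, $g\in B$ precedes $h\in W$. If $gh\notin M$, the usual exchange gives a cycle containing $M$. If $gh\in M$, we obtain three paths joining $g$ to $h$ that together contain $M$, a \emph{theta}. So thetas are the near misses, and the proof studies them.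

A theta has four distinguished vertices, the neighbors of its two branch vertices on two of the three paths. If $M$ is contained in no cycle, these four vertices form two disjoint nonadjacent pairs, so (H2) bounds the sum of their degrees from below by $2n+3$. When $M$ is perfect, a suitably chosen theta allows this sum to be at most $2n+2$, a contradiction. When $M$ is not perfect, uncovered vertices disturb the count in two ways. They can lie on the theta and be passed around, or lie outside it and absorb degrees. Two different extremal choices of a theta, one with as many and one with as few vertices as possible, together remove both effects.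

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, assuming Theorem~\ref{thm:amar}]
Let $n\ge3$, $s,t\ge1$, $s+t=n-1$. Let $B=\{\beta\}\cup B_1\cup B_2$ and $W=\{\omega\}\cup W_1\cup W_2$ with $|B_1|=|W_1|=s$ and $|B_2|=|W_2|=t$. Join $\beta$ to all of $W$, $\omega$ to all of $B$, $B_1$ completely to $W_1$ and $B_2$ completely to $W_2$. The nonadjacent pairs of different colors are those in $B_1\times W_2$ and $B_2\times W_1$, and each has degree sum $(s+1)+(t+1)=n+1$. Let $M$ be a matching containing $\beta\omega$, an edge between $B_1$ and $W_1$, and an edge between $B_2$ and $W_2$. If a cycle $C$ contained $M$, then $\beta\omega$ would be an edge of $C$, so $C-\{\beta,\omega\}$ would be a path in $G-\{\beta,\omega\}$ meeting both components of that graph, which is impossible. This proves (a).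

The matching $M$ can be chosen perfect. Then (H1) holds, (H3) is vacuous, and any two disjoint nonadjacent pairs have total degree $2n+2$. This proves (b).

If $\delta(G)\ge\lceil(n+2)/2\rceil$, Theorem~\ref{thm:amar} applies. For odd $n\ge 3$ the example with $s=t$ has minimum degree $(n+1)/2=\lceil(n+2)/2\rceil-1$. For even $n\ge2$ take two disjoint copies of $K_{n/2,n/2}$ and let $M$ consist of one edge from each. The minimum degree is $n/2=\lceil(n+2)/2\rceil-1$, and no cycle contains $M$. This proves (c).
\end{proof}

For $n=3$ the example has only two nonadjacent pairs of different colors, and they are disjoint. So already two disjoint pairs with sum $n+1$ can destroy the conclusion.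

\section{Crossing, insertion, and thetas}\label{sec:moves}

\subsection*{Conventions and standing assumptions}
Paths and cycles are written as sequences of vertices. If $Q$ is a path, $Q^-$ is the same path traversed backwards, and $xQy$ recalls that $Q$ runs from $x$ to $y$. We write $[A]=1$ if the statement $A$ is true and $[A]=0$ otherwise. For $X\in B$ and $Y\in W$ let
\[
f_{XY}(q)=\begin{cases}[X\sim q]&\text{if } q\in W,\\ [Y\sim q]&\text{if } q\in B,\end{cases}
\qquad f_{XY}(A)=\sum_{q\in A}f_{XY}(q)\quad(A\subseteq B\cup W).
\]
Thus $f_{XY}(A)$ is the number of neighbors of $X$ in $A$ plus the number of neighbors of $Y$ in $A$. If $H$ is a path or cycle, $f_{XY}(H)$ stands for $f_{XY}(V(H))$.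

The edges of $M$ are called \emph{$M$-edges}. Vertices not covered by $M$ are \emph{free}; the others are \emph{matched}. Let $k=|M|$ and $r=n-k$, so there are $r$ free vertices in each class. We prove Theorem~\ref{thm:main} by induction on $r$, for fixed $n$. Conditions (H1)--(H3) persist when edges are added to $G$ and when $M$ is enlarged. In Sections~\ref{sec:moves}, \ref{sec:count} and~\ref{sec:served} we assume:

\medskip
\noindent\textbf{(S)} \ $G$ and $M$ satisfy (H1)--(H3), no cycle of $G$ contains $M$, and no two free vertices are adjacent.

\medskip
\noindent Sections~\ref{sec:perfect} and~\ref{sec:step} verify (S) before using these results. By (S), all neighbors of a free vertex are matched, and (H3) gives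
\begin{equation}\label{eq:free}
d(z)+d(w)\ge n+2=k+r+2\qquad\text{for free } z\in B,\ w\in W .
\end{equation}

\subsection*{The two moves}

\begin{definition}
A \emph{theta} $\Theta=(\beta,\omega;R,Q_1,Q_2)$ consists of pairwise disjoint paths $R$ from $\beta\in B$ to $\omega\in W$, $Q_1$ from $x_1\in B$ to $y_1\in W$, and $Q_2$ from $x_2\in B$ to $y_2\in W$, such that
\[
y_1\beta,\ y_2\beta,\ x_1\omega,\ x_2\omega\ \in E\setminus M
\qquad\text{and}\qquad M\subseteq E(R)\cup E(Q_1)\cup E(Q_2).
\]
The paths $Q_1,Q_2$ are its \emph{ears}, and $K=V(R)\cup V(Q_1)\cup V(Q_2)$ is its vertex set.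
\end{definition}

The definition has two symmetries. \emph{Exchanging the ears} interchanges the indices $1$ and $2$. \emph{Exchanging the colors} interchanges the names of the classes $B$ and $W$ and turns $\Theta$ into $(\omega,\beta;R^-,Q_1^-,Q_2^-)$; here $\beta$ and $\omega$ change roles, and so do $x_i$ and $y_i$. Conditions (H1)--(H3) are symmetric in $B$ and $W$.

\begin{lemma}[Crossing]\label{lem:cross}
Let $\Pi=v_1v_2\dots v_{2q}$, $q\ge2$, be a path with $v_1=X\in B$, $v_{2q}=Y\in W$ and $M\subseteq E(\Pi)$.
\begin{itemize}
\item[(i)] $X\not\sim Y$.
\item[(ii)] If $X\sim v_{2i}$ and $Y\sim v_{2i-1}$, then $1<i<q$, $v_{2i-1}v_{2i}\in M$, and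
\[
(v_{2i-1},v_{2i};\ v_{2i-1}v_{2i},\ v_1\dots v_{2i-2},\ v_{2i+1}\dots v_{2q})
\]
is a theta with vertex set $V(\Pi)$.
\item[(iii)] If $f_{XY}(\Pi)\ge q+1$, then some $i$ is as in (ii).
\end{itemize}
\end{lemma}

\begin{proof}
(i) Otherwise $\Pi$ closes to a cycle containing $M$. (ii) By (i), $i\ne1$ and $i\ne q$. If $v_{2i-1}v_{2i}\notin M$, the cycle
$v_1\dots v_{2i-1}\,v_{2q}v_{2q-1}\dots v_{2i}\,v_1$
contains every edge of $\Pi$ except $v_{2i-1}v_{2i}$, hence contains $M$, a contradiction. So $v_{2i-1}v_{2i}\in M$, and no other edge at $v_{2i-1}$ or $v_{2i}$ is in $M$. The four edges required of a theta are $v_{2i-2}v_{2i-1}$, $v_{2q}v_{2i-1}$, $v_1v_{2i}$ and $v_{2i+1}v_{2i}$. (iii) Some of the $q$ pairs $\{v_{2i-1},v_{2i}\}$ contributes $2$.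
\end{proof}

We often use (ii) in the form: \emph{if an edge $gh\notin M$ of $\Pi$ is traversed from $g\in B$ to $h\in W$, then $f_{XY}(g)+f_{XY}(h)\le1$.} Edges traversed from $W$ to $B$ are not restricted by it.

\begin{lemma}[Insertion]\label{lem:insert}
Let $C$ be a cycle and $T$ a path disjoint from $C$ with ends $X\in B$, $Y\in W$, and let $M\subseteq E(C)\cup E(T)$. Then $f_{XY}(u)+f_{XY}(v)\le1$ for every edge $uv\in E(C)\setminus M$.
\end{lemma}

\begin{proof}
Let $u\in B$, $v\in W$. If $Y\sim u$ and $X\sim v$, we replace $uv$ in $C$ by the path that goes from $u$ to $Y$, along $T$ to $X$, and then to $v$. This gives a cycle containing $M$, a contradiction.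
\end{proof}

\subsection*{Eight vertices by hand}
The graph of Section~\ref{sec:sharp} with $n=3$ shows the smallest theta: $R,Q_1,Q_2$ are single edges of $M$, and the only missing pairs of different colors are $x_1,y_2$ and $x_2,y_1$. The four end degrees add up to $8=2n+2$, one less than (H2) requires. The next case shows the mechanism of the proof.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\draw[line width=2pt] (0,0)--(7,0);
\draw[line width=2pt] (1,1.4)--(2.7,1.4);
\draw[line width=2pt] (4.3,1.4)--(6,1.4);
\draw[line width=2pt] (1,-1.4)--(6,-1.4);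
\draw (0,0)--(1,1.4);
\draw (2.7,1.4)--(4.3,1.4);
\draw (6,1.4)--(7,0);
\draw (0,0)--(1,-1.4);
\draw (6,-1.4)--(7,0);
\draw[dashed] (1,-1.4)--(2.7,1.4);
\filldraw[fill=black] (0,0) circle (2.6pt) node[left] {$\beta$};
\filldraw[fill=white] (7,0) circle (2.6pt) node[right] {$\omega$};
\filldraw[fill=white] (1,1.4) circle (2.6pt) node[above] {$y_1=h_2$};
\filldraw[fill=black] (2.7,1.4) circle (2.6pt) node[above] {$g_2$};
\filldraw[fill=white] (4.3,1.4) circle (2.6pt) node[above] {$h_1$};
\filldraw[fill=black] (6,1.4) circle (2.6pt) node[above] {$g_1=x_1$};
\filldraw[fill=white] (1,-1.4) circle (2.6pt) node[below] {$y_2$};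
\filldraw[fill=black] (6,-1.4) circle (2.6pt) node[below] {$x_2$};
\end{tikzpicture}
\caption{A theta on eight vertices. Filled vertices are in $B$, hollow ones in $W$; thick edges belong to $M$. The branch vertices are $\beta$ and $\omega$, the path $R$ is the edge $\beta\omega$, and the ears are $Q_1=g_1h_1g_2h_2$ (top, read from right to left) and $Q_2=x_2y_2$ (bottom). If the dashed edge $y_2g_2$ is present, the same vertices carry a theta with branch vertices $g_2,\omega$, with $R'=g_2h_2\beta\omega$ and with the shorter first ear $g_1h_1$.}
\label{fig:theta}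
\end{figure}

Let $n=4$, let $M$ be perfect, assume (S), and suppose there is a theta formed by the solid edges of Figure~\ref{fig:theta}; other edges, such as the dashed one, may or may not be present. The path $g_1h_1g_2h_2\beta\omega x_2y_2$ contains $M$, so $x_1\not\sim y_2$ by Lemma~\ref{lem:cross}(i). In the same way $x_2y_2\beta\omega g_1h_1g_2h_2$ shows $x_2\not\sim y_1$. By (H2) the sum of the degrees of $x_1,y_1,x_2,y_2$ is at least $2n+3=11$. We count it along the edges of $M$. An edge $gh\in M$ with $g\in B$ can receive up to four adjacencies, from $y_1,y_2$ to $g$ and from $x_1,x_2$ to $h$. The edge $\beta\omega$ receives four and $x_2y_2$ receives two.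

If $y_2\not\sim g_2$ and $x_2\not\sim h_1$, then each of $g_1h_1$ and $g_2h_2$ receives at most two, since $y_2\not\sim g_1$ and $x_2\not\sim h_2$. The total is at most $4+2+2+2=10$, a contradiction.

If $y_2\sim g_2$, we pass to the theta $(g_2,\omega;\,g_2h_2\beta\omega,\,g_1h_1,\,x_2y_2)$. Its four ends are $g_1,h_1,x_2,y_2$. As before $g_1\not\sim y_2$, and $x_2\not\sim h_1$ because of the path $x_2y_2g_2h_2\beta\omega g_1h_1$. The two ears receive two each. On $R'=g_2h_2\beta\omega$ the ends $g_2$ and $\omega$ receive two each. At the edge $h_2\beta\notin M$ we cannot have both $g_1\sim h_2$ and $h_1\sim\beta$, since $g_2h_2g_1h_1\beta\omega x_2y_2g_2$ would be a cycle containing $M$. We cannot have both $x_2\sim h_2$ and $y_2\sim\beta$ either, because of the cycle $g_2h_2x_2y_2\beta\omega g_1h_1g_2$. So $R'$ receives at most $6$, the total is at most $2+2+6=10$, and (H2) is again violated. The case $x_2\sim h_1$ is obtained by exchanging the colors.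

So: close paths to get nonadjacent pairs, insert ears into $R$, shorten ears when an ear receives too much, and count. Insertion concerns the pairs $(x_i,y_i)$, while the nonadjacent pairs are $(x_1,y_2)$ and $(x_2,y_1)$. This is why the two degree conditions are added, and why (H2) is the right hypothesis.

\section{Counting at the ends of a theta}\label{sec:count}

\subsection*{Closed paths and cycles}
A path or cycle $H$ is \emph{closed} if for each matched vertex of $H$ the $M$-edge covering it is an edge of $H$. We write $H-M$ for the graph obtained from $H$ by deleting its $M$-edges and keeping all vertices. A \emph{tight path} is a path $s_1s_2\dots s_{2\lambda}$, $\lambda\ge1$, with all $s_{2i-1}s_{2i}\in M$ (hence all $s_{2i}s_{2i+1}\notin M$). Its ends have different colors.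

\begin{lemma}[Structure]\label{lem:struct}
Let $H$ be a closed cycle or a closed path with at least two vertices, and let $\mu$ be the number of its $M$-edges.
\begin{itemize}
\item[(i)] $\mu\ge1$. If $H$ is a cycle, $H-M$ has $\mu$ components. Each is either an edge with both ends matched or a path on three vertices with free middle vertex and matched ends. If $H$ is a path, $H-M$ has $\mu+1$ components: $\mu-1$ \emph{middle} ones of these two types, and two \emph{end components}. The end component at an end $e$ of $H$ is $\{e\}$ if $e$ is matched, and consists of $e$ and its (matched) neighbor on $H$ if $e$ is free.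
\item[(ii)] Two consecutive free vertices on $H$ have different colors, and the part of $H$ strictly between them is a tight path. If $H$ is a cycle, or a path with ends of different colors, then $H$ has equally many free vertices in $B$ and in $W$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Two adjacent vertices are not both free, so $H$ has a matched vertex and $\mu\ge1$. Consider a component between two consecutive $M$-edges. Its ends are matched, and they are distinct since no vertex lies on two $M$-edges. An inner vertex is free, because both its edges on $H$ are outside $M$ and $H$ is closed. Free vertices are pairwise nonadjacent, so there is at most one inner vertex. At an end $e$ of a path: if $e$ is matched, the edge of $H$ at $e$ is in $M$. If $e$ is free, its neighbor is matched, and the $M$-edge of this neighbor is the next edge of $H$.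

(ii) Let $v,v'$ be consecutive free vertices. All vertices between them are matched, and there is at least one, as $v\not\sim v'$. The neighbor of $v$ has its $M$-edge on the side away from $v$. Continuing, the vertices between are joined in consecutive pairs by $M$-edges, so they form a tight path. It begins with the color opposite to $v$ and ends with the color of $v$, so $v'$ has the opposite color. For the last claim, $H$ has equally many vertices of each color, and its matched vertices are paired off by $M$-edges of $H$.
\end{proof}

All our estimates use a function $f$ on $V(H)$ with values in $\{0,1\}$. A free vertex $v$ of $H$ that is not an end of $H$ is \emph{$f$-served} if $f=1$ at both neighbors of $v$ on $H$.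

\begin{lemma}[Counting]\label{lem:counting}
Let $H$ and $\mu$ be as in Lemma~\ref{lem:struct} and let $f:V(H)\to\{0,1\}$ satisfy $f(u)+f(v)\le1$ for every edge $uv\in E(H)\setminus M$. Let $\sigma$ be the number of $f$-served vertices of $H$. If $H$ is a cycle, then $\sum_{H}f\le\mu+\sigma$. If $H$ is a path, then $\sum_H f\le(\mu-1)+\varepsilon+\sigma$, where $\varepsilon$ is the sum of $f$ over the two end components; moreover $\varepsilon\le2$.
\end{lemma}

\begin{proof}
A component of $H-M$ that is an edge or a single vertex contributes at most $1$. Let $qvq'$ be a component with $v$ free. If $f(v)=1$, it contributes $1$. If $f(v)=0$, it contributes at most $2$, and $2$ only if $v$ is $f$-served. Now add over the components.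
\end{proof}

\subsection*{Exchanges in a theta}
Let $\Theta=(\beta,\omega;R,Q_1,Q_2)$ be a theta. The paths $R,Q_1,Q_2$ are disjoint and together contain $M$, so they are closed. Throughout, $\{i,j\}=\{1,2\}$. We use the paths and cycles
\begin{align*}
P_1&=x_1Q_1y_1\,\beta R\omega\,x_2Q_2y_2, & P_2&=x_2Q_2y_2\,\beta R\omega\,x_1Q_1y_1, & C_i&=\beta R\omega\,x_iQ_iy_i\,\beta .
\end{align*}
So $P_i$ runs from $x_i$ to $y_j$, has vertex set $K$ and contains $M$, and $C_j$ together with $Q_i$ covers $M$.

Write $Q_i=g_1h_1g_2h_2\dots g_mh_m$ with $g_1=x_i$ and $h_m=y_i$. The edges $g_ch_c$ are the \emph{odd} edges of the ear, the edges $h_cg_{c+1}$ its \emph{even} edges. Both $P_1$ and $P_2$ traverse odd edges from $g_c\in B$ to $h_c\in W$. A theta is \emph{tight} if both ears are tight, that is, all odd edges are in $M$.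

Let $f_i=f_{x_iy_i}$. A free vertex of $R$ other than $\beta,\omega$ is \emph{interior}. It is \emph{$i$-served} if it is $f_i$-served on $R$: its two neighbors on $R$ are both adjacent to $x_i$ (if the vertex is in $B$) or both adjacent to $y_i$ (if it is in $W$). Let $\sigma_i$ be the number of $i$-served vertices.

\begin{lemma}\label{lem:exchange}
Let $\Theta$ be a theta.
\begin{itemize}
\item[(a)] $x_i\not\sim y_j$.
\item[(b)] $f_i(u)+f_i(v)\le1$ for every edge $uv\in E(R)\setminus M$.
\item[(c)] If $gh\notin M$ is an odd edge of $Q_1$ or of $Q_2$, $g\in B$, then not both $x_i\sim h$ and $y_j\sim g$.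
\item[(d)] Let $gh\in M$ be an odd edge of $Q_i$, $g\in B$. If $y_j\sim g$ or $x_j\sim h$, there is a theta with the same vertex set $K$ and with smaller total number of vertices in its ears. It is tight if $\Theta$ is tight.
\end{itemize}
\end{lemma}

\begin{proof}
Lemma~\ref{lem:cross} for $P_i$ gives (a) and (c); Lemma~\ref{lem:insert} for $C_j$ and $T=Q_i$ gives (b). For (d), let $Q_i=g_1h_1\dots g_mh_m$ and $gh=g_ch_c$. Since $g_ch_c\in M$, no other edge at $g_c$ or $h_c$ is in $M$.

Suppose $y_j\sim g_c$. By (a), $g_c\ne x_i$, so $c\ge2$. Put $R'=g_ch_c\dots y_i\,\beta R\omega$ and $Q_i'=x_i\dots h_{c-1}$. With branch vertices $g_c,\omega$ the connecting edges are $h_{c-1}g_c$, $y_jg_c$, $x_i\omega$, $x_j\omega$. So $R',Q_i',Q_j$ form a theta; the only edge of the three old paths that was dropped is $h_{c-1}g_c\notin M$.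

Suppose $x_j\sim h_c$. By (a), $h_c\ne y_i$, so $c<m$. Put $R'=\beta R\omega\,x_i\dots h_c$ and $Q_i'=g_{c+1}\dots y_i$. With branch vertices $\beta,h_c$ the connecting edges are $y_i\beta$, $y_j\beta$, $g_{c+1}h_c$, $x_jh_c$, and only $h_cg_{c+1}\notin M$ was dropped.

In both cases $Q_i'$ is shorter than $Q_i$, and it is tight if $Q_i$ is.
\end{proof}

We call $\Theta$ \emph{reduced} if Lemma~\ref{lem:exchange}(d) does not apply: $y_j\not\sim g$ and $x_j\not\sim h$ for every odd edge $gh\in M$ of $Q_i$, for both choices of $i$. A theta whose ears have the minimum total number of vertices, among the thetas with the same $K$, is reduced. The same holds for a tight theta that attains the minimum among the tight thetas with the same $K$.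

\subsection*{The degree count}
We fix notation for the sizes. Since each of $R,Q_1,Q_2$ has ends of different colors, we may write $|K|=2p$ and $|V(Q_i)|=2m_i$. Let $o=n-p$, and let $O_B\subseteq B$ and $O_W\subseteq W$ be the sets of vertices outside $K$, so $|O_B|=|O_W|=o$. All these vertices are free. Let $\kappa=p-k$, the number of free vertices of $B$ in $K$. By Lemma~\ref{lem:struct}(ii), $R$ has equally many free vertices in $B$ and in $W$; let $\varphi$ be this number. Let $\mu_R$ be the number of $M$-edges of $R$, so $|V(R)|=2(\mu_R+\varphi)$. Then
\begin{equation}\label{eq:sizes}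
p=m_1+m_2+\mu_R+\varphi,\qquad n=p+o .
\end{equation}

Let $D_K=f_1(K)+f_2(K)$ be the sum over $x_1,y_1,x_2,y_2$ of the numbers of neighbors in $K$, and let $\mathrm{Off}$ be the same sum for neighbors outside $K$.

\begin{lemma}\label{lem:degree}
For every theta, $D_K+\mathrm{Off}\ge2n+3=2p+2o+3$. For every reduced theta,
\[
D_K\le 2p+2-2\varphi+\sigma_1+\sigma_2 .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:exchange}(a), $x_1,y_2$ and $x_2,y_1$ are disjoint nonadjacent pairs, so (H2) gives the first claim.

Let $gh$, $g\in B$, be an odd edge of $Q_i$. If $gh\in M$, then $y_j\not\sim g$ and $x_j\not\sim h$ because $\Theta$ is reduced. So only $y_i\sim g$ and $x_i\sim h$ can contribute to $D_K$ at $g,h$. If $gh\notin M$, Lemma~\ref{lem:exchange}(c) gives $[x_1\sim h]+[y_2\sim g]\le1$ and $[x_2\sim h]+[y_1\sim g]\le1$. In both cases the contribution is at most $2$, so the ears contribute at most $2m_1+2m_2$.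

By Lemma~\ref{lem:exchange}(b) and Lemma~\ref{lem:counting}, $f_i(R)\le\mu_R+1+\sigma_i$ for $i=1,2$. Adding up, $D_K\le2(m_1+m_2+\mu_R)+2+\sigma_1+\sigma_2$, and $m_1+m_2+\mu_R=p-\varphi$ by \eqref{eq:sizes}.
\end{proof}

\section{Perfect matchings}\label{sec:perfect}

\begin{proposition}\label{prop:perfect}
Theorem~\ref{thm:main} holds for $r=0$.
\end{proposition}

\begin{proof}
Suppose it fails for a perfect matching $M$. Keeping $B$, $W$ and $M$ fixed, choose $G$ with as many edges as possible such that (H1), (H2) hold and no cycle contains $M$. Since there are no free vertices, (H3) is vacuous and (S) holds. In $K_{n,n}$, $n\ge2$, every perfect matching is contained in a hamiltonian cycle, so there are nonadjacent $X\in B$, $Y\in W$. By the choice of $G$, the graph $G+XY$ has a cycle containing $M$. It is hamiltonian and uses $XY$, and $XY\notin M$. So $G$ has a hamiltonian path $\Pi$ from $X$ to $Y$ containing $M$. By (H1), $f_{XY}(\Pi)=d(X)+d(Y)\ge n+1$, and Lemma~\ref{lem:cross}(iii),(ii) with $q=n$ gives a theta.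

Choose a theta whose ears have as few vertices as possible in total. As $M$ is perfect, $K=B\cup W$ for every theta, so $p=n$ and $o=\mathrm{Off}=0$. Hence the chosen theta is reduced. Also $\varphi=\sigma_1=\sigma_2=0$. Lemma~\ref{lem:degree} gives $2n+3\le D_K\le2n+2$, a contradiction.
\end{proof}

\section{Too many served vertices}\label{sec:served}

Now let $r\ge1$. The first obstacle is the term $\sigma_1+\sigma_2$ in Lemma~\ref{lem:degree}. If $\sigma_1,\sigma_2\le\varphi$, the bound is again $D_K\le2p+2$. Suppose $\sigma_1>\varphi$. Since $R$ has only $2\varphi$ free vertices, two consecutive ones are $1$-served, and $Q_1$ can take the place of the segment of $R$ that they bound. This produces a cycle $C$, a tight path $S$ off the cycle, and two free vertices attached to the ends of $S$. The next lemma shows that a theta can be rebuilt from such a configuration, using fewer free vertices.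

\begin{lemma}\label{lem:rebuild}
Let $C$ be a cycle and $S$ a tight path disjoint from $C$, with ends $t\in B$ and $s\in W$, such that $M\subseteq E(C)\cup E(S)$. Let $z\in B$ and $w\in W$ be free vertices not on $C$ with $z\sim s$ and $w\sim t$. Suppose there is an edge $uv\in E(C)\setminus M$, $u\in B$, $v\in W$, with $u\sim s$ and $z\sim v$. Then there is a tight theta with $\kappa=\varphi_0$, where $\varphi_0$ is the number of free vertices of $B$ on $C$.
\end{lemma}

\begin{proof}
We count the neighbors of $z$ and $w$ to find two consecutive free vertices on $C$ that $z$ and $w$ can replace. The vertices of $S$ are matched, so $z,w\notin V(S)$. Put $f=f_{zw}$; it vanishes at free vertices.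

\emph{Edges of $C$.} Lemma~\ref{lem:insert}, applied to $C$ and the path from $z$ through $s$, along $S$, through $t$ to $w$, gives $f(g)+f(h)\le1$ for every edge $gh\in E(C)\setminus M$.

\emph{Edges of $S$.} Here the edge $uv$ is needed. Let $\Pi$ be the path that starts $z,v$, runs along $C-uv$ from $v$ to $u$, goes on to $s$, along $S$ to $t$, and ends at $w$. It contains $M$. The first edge of $S$ at $s$ is in $M$, so traversed from $s\in W$ to $t$ the edges of $S$ outside $M$ go from $B$ to $W$. By Lemma~\ref{lem:cross}(ii), $f(g)+f(h)\le1$ for every edge $gh\in E(S)\setminus M$.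

\emph{Counting.} Both $C$ and $S$ are closed. Let $\mu_0$ and $\lambda$ be the numbers of their $M$-edges, so $\mu_0+\lambda=k$, and let $\gamma$ be the number of $f$-served vertices on $C$. By Lemma~\ref{lem:counting}, $f(C)\le\mu_0+\gamma$ and, as $S$ has no free vertices, $f(S)\le\lambda+1$. All neighbors of $z$ and $w$ are matched, hence lie on $C$ or $S$. With \eqref{eq:free},
\[
k+r+2\le d(z)+d(w)\le k+1+\gamma ,
\]
so $\gamma\ge r+1$. Since $z\notin V(C)$, $\varphi_0\le r-1$, and therefore $\gamma\ge\varphi_0+2$. By Lemma~\ref{lem:struct}(ii), $C$ has $2\varphi_0$ free vertices, of alternating colors. So $2\varphi_0\ge\gamma\ge\varphi_0+2$, hence $\varphi_0\ge2$. Since more than half of these free vertices are $f$-served, two cyclically consecutive ones are, say $c\in B$ and $c'\in W$.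

\emph{The theta.} Let $S'$ be the tight path between $c$ and $c'$ on $C$, with end $s'\in W$ next to $c$ and end $t'\in B$ next to $c'$. Let $e\in W$ and $e'\in B$ be the other neighbors of $c$ and $c'$ on $C$. As $C$ has at least four free vertices, $C'=C-(V(S')\cup\{c,c'\})$ is a path with ends $e,e'$. Because $c,c'$ are $f$-served, $z\sim s',e$ and $w\sim t',e'$. Hence
\[
\bigl(z,w;\ \ z\,e\,C'\,e'\,w,\ \ S\text{ from }t\text{ to }s,\ \ S'\text{ from }t'\text{ to }s'\bigr)
\]
is a theta: $s,s'\sim z$ and $t,t'\sim w$, these edges are not in $M$ as $z,w$ are free, and no $M$-edge is lost, as $c,c'$ are free. Both ears are tight. The free vertices of $B$ in it are $z$ and those of $C$ other than $c$, so $\kappa=\varphi_0$.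
\end{proof}

\begin{lemma}\label{lem:shrink}
If $\Theta$ is a theta with $\sigma_i\ge\varphi+1$ for some $i$, then there is a tight theta with $\kappa=\kappa(\Theta)-1$.
\end{lemma}

\begin{proof}
By exchanging the ears let $i=1$. There are at most $2\varphi$ interior free vertices on $R$. Among them at most $\varphi$ can be chosen with no two consecutive, and at least $\varphi+1$ are $1$-served. So two consecutive ones are $1$-served. By Lemma~\ref{lem:struct}(ii) they are $c\in B$ and $c'\in W$, in one of the two orders along $R$. Let $S$ be the tight path between them on $R$, with end $s\in W$ next to $c$ and end $t\in B$ next to $c'$. Let $e\in W$ and $e'\in B$ be the other neighbors of $c$ and $c'$ on $R$. Since $c,c'$ are $1$-served, $x_1\sim s,e$ and $y_1\sim t,e'$.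

In $C_2$ replace the segment between $e$ and $e'$ that consists of $c$, $S$ and $c'$ by $Q_1$, using the edges $ex_1$ and $y_1e'$. The result is a cycle $C$ with $V(C)=K\setminus(V(S)\cup\{c,c'\})$ and $M\subseteq E(C)\cup E(S)$. Apply Lemma~\ref{lem:rebuild} with $z=c$, $w=c'$, $u=x_1$, $v=e$. Indeed $c\sim s$, $c'\sim t$, $x_1\sim s$ and $c\sim e$. Moreover $x_1e\in E(C)\setminus M$, as $R$ is closed and $x_1\notin V(R)$. The free vertices of $B$ on $C$ are those in $K$ except $c$, so $\varphi_0=\kappa(\Theta)-1$.
\end{proof}

\section{The induction step}\label{sec:step}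

Let $r\ge1$, assume Theorem~\ref{thm:main} for $r-1$, and suppose (H1)--(H3) hold but no cycle of $G$ contains $M$. If two free vertices were joined by an edge $e$, then $M\cup\{e\}$ would be contained in a cycle by the induction hypothesis, a contradiction. So (S) holds and the results of Sections~\ref{sec:moves}, \ref{sec:count} and~\ref{sec:served} apply. We show that a theta exists, then that a tight theta exists, and finally that no tight theta exists.

\subsection{A theta exists}
Take free $z\in B$, $w\in W$. Then $z\not\sim w$. The graph $G+zw$ with the matching $M\cup\{zw\}$ satisfies (H1)--(H3), so by induction it has a cycle containing $M\cup\{zw\}$. Deleting $zw$ gives a path $\Pi$ of $G$ from $z$ to $w$ with $M\subseteq E(\Pi)$, on $2q$ vertices, $q\ge2$. All neighbors of $z,w$ are matched, hence on $\Pi$. By \eqref{eq:free}, $f_{zw}(\Pi)=d(z)+d(w)\ge n+2\ge q+1$, and Lemma~\ref{lem:cross}(iii),(ii) gives a theta.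

\subsection{A tight theta exists}
The second obstacle is $\mathrm{Off}$, the number of adjacencies between the four ends and vertices outside $K$. If many are present, outside vertices can be absorbed, so we choose $K$ large. Let $\Theta$ be a theta with $\kappa$ maximum and, subject to this, $|V(Q_1)|+|V(Q_2)|$ minimum. It is reduced, since the reductions of Lemma~\ref{lem:exchange}(d) preserve $K$ and hence $\kappa$.

We claim that for $\{i,j\}=\{1,2\}$ there are no $z\in O_B$ and $w\in O_W$ with $z\sim y_j$ and $w\sim x_i$. Suppose there are. Then $z\,P_i^-\,w$ is a path from $z\in B$ to $w\in W$ on $2(p+1)$ vertices that contains $M$ and all neighbors of $z$ and $w$. As $d(z)+d(w)\ge n+2\ge p+2$, Lemma~\ref{lem:cross}(iii),(ii) with $q=p+1$ gives a theta with vertex set $K\cup\{z,w\}$, contradicting the maximality of $\kappa$.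

So in each of the pairs $x_1,y_2$ and $x_2,y_1$, one vertex has no neighbor outside $K$ and the other has at most $o$. Hence $\mathrm{Off}\le2o$, and Lemma~\ref{lem:degree} gives
\[
2p+3\le D_K\le2p+2-2\varphi+\sigma_1+\sigma_2 .
\]
So $\sigma_1+\sigma_2\ge2\varphi+1$ and some $\sigma_i\ge\varphi+1$. By Lemma~\ref{lem:shrink} a tight theta exists.

\subsection{There is no tight theta}
Suppose there is one. Among all \emph{tight} thetas choose $\Theta$ with $\kappa$ \emph{minimum} and, subject to this, $|V(Q_1)|+|V(Q_2)|$ minimum. It is reduced, since the reductions of Lemma~\ref{lem:exchange}(d) preserve $K$ and tightness. By Lemma~\ref{lem:shrink} and the minimality of $\kappa$,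
\begin{equation}\label{eq:served}
\sigma_1\le\varphi,\qquad\sigma_2\le\varphi .
\end{equation}
So now the served vertices are under control: Lemma~\ref{lem:degree} gives $D_K\le2p+2$ and hence $\mathrm{Off}\ge2o+1$. In particular $o\ge1$. But $K$ is small, and this time $\mathrm{Off}$ may really be large. We turn this to our advantage: there are outside vertices adjacent to many of the four ends, and we run a second count with the degrees of two such vertices.

For $z\in O_B$ let $\tau(z)=[z\sim y_1]+[z\sim y_2]$, and for $w\in O_W$ let $\tau(w)=[w\sim x_1]+[w\sim x_2]$. Then $\mathrm{Off}=\sum_{O_B}\tau+\sum_{O_W}\tau$. Fix $z\in O_B$ and $w\in O_W$ with $\tau(z)$ and $\tau(w)$ maximum, and let $\tau=\tau(z)+\tau(w)$. Then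
\begin{equation}\label{eq:off}
2o+1\le\mathrm{Off}\le o\,\tau,\qquad\text{so }\tau\in\{3,4\}.
\end{equation}
One of $\tau(z),\tau(w)$ is $2$ and the other at least $1$. Our choices and hypotheses are invariant under exchanging the colors and under exchanging the ears, so we may assume
\begin{equation}\label{eq:attached}
z\sim y_1,\quad z\sim y_2,\quad w\sim x_1,\qquad\text{and also } w\sim x_2\ \text{ if }\tau=4 .
\end{equation}
Put $f=f_{zw}$. It vanishes at free vertices.

\medskip\noindent
\textbf{Claim 1.} \emph{$f(g)+f(h)\le1$ for every edge $gh\notin M$ of $R$, $Q_1$ or $Q_2$.}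

\smallskip\noindent
For $R$ and $Q_2$: by \eqref{eq:attached} and $z,w\notin K$, $T=z\,y_1Q_1^-x_1\,w$ is a path disjoint from $C_2$, and $M\subseteq E(C_2)\cup E(T)$. Lemma~\ref{lem:insert} gives the claim for all edges of $C_2$ outside $M$. For $Q_1$: as $Q_1$ is tight, its edges outside $M$ are even edges, which $P_1$ traverses from $W$ to $B$. So the path $z\,P_1^-\,w$, which exists because $z\sim y_2$ and $w\sim x_1$, traverses them from $B$ to $W$, and Lemma~\ref{lem:cross}(ii) applies. (This is where tightness is needed: $z\,P_1^-\,w$ traverses odd edges from $W$ to $B$, so the argument would not cover an odd edge outside $M$.)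

\medskip
We now count $d(z)+d(w)$. All neighbors of $z,w$ are matched, hence in $K$. By Claim~1, Lemma~\ref{lem:counting} and tightness,
\[
f(Q_i)\le m_i-1+[w\sim x_i]+[z\sim y_i]\quad(i=1,2),\qquad f(R)\le\mu_R-1+\varepsilon+\sigma ,
\]
where $\sigma$ is the number of $f$-served vertices of $R$ and $\varepsilon\le2$ is the sum of $f$ over the two end components of $R-M$. The four brackets add up to $\tau$. With \eqref{eq:free} and \eqref{eq:sizes},
\[
m_1+m_2+\mu_R-3+\tau+\varepsilon+\sigma\ \ge\ d(z)+d(w)\ \ge\ n+2=m_1+m_2+\mu_R+\varphi+o+2 ,
\]
that is,
\begin{equation}\label{eq:sigma}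
\sigma\ge\varphi+o+5-\tau-\varepsilon .
\end{equation}
So many vertices of $R$ are served by $z$ or $w$. They cannot be served by the ears as well:

\medskip\noindent
\textbf{Claim 2.} \emph{An $f$-served vertex $v$ of $R$ is not $1$-served. If $\tau=4$, it is not $2$-served either.}

\smallskip\noindent
Let $q,q'$ be the neighbors of $v$ on $R$. If $v\in B$, then $z\sim q,q'$. If also $x_1\sim q$, replace $q\,v\,q'$ in $C_2$ by $q\,x_1Q_1y_1\,z\,q'$. If $v\in W$, then $w\sim q,q'$. If also $y_1\sim q$, replace $q\,v\,q'$ in $C_2$ by $q\,y_1Q_1^-x_1\,w\,q'$. In each case we get a cycle containing $M$, since $v$ is free, a contradiction. If $\tau=4$, then by \eqref{eq:attached} both $y_2\sim z$ and $x_2\sim w$, and the same replacements in $C_1$ with $x_2,y_2,Q_2$ in place of $x_1,y_1,Q_1$ show that $v$ is not $2$-served.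

\medskip
Let $\delta=[\beta\text{ is free}]+[\omega\text{ is free}]$. Then $R$ has exactly $2\varphi-\delta$ interior free vertices. By Claim~2, $\sigma_1\le2\varphi-\delta-\sigma$, and if $\tau=4$ also $\sigma_2\le2\varphi-\delta-\sigma$.

\medskip\noindent
\textbf{Case $\tau=3$.} We use $\sigma_2\le\varphi$ from \eqref{eq:served}. By Lemma~\ref{lem:degree} and \eqref{eq:sigma},
\[
D_K\le2p+2-2\varphi+(2\varphi-\delta-\sigma)+\varphi=2p+2+\varphi-\delta-\sigma\le2p-o-\delta+\varepsilon\le2p-o+2 .
\]
So $\mathrm{Off}\ge2p+2o+3-D_K\ge3o+1$, contradicting $\mathrm{Off}\le3o$ from \eqref{eq:off}.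

\medskip\noindent
\textbf{Case $\tau=4$.} Here the bound $\varepsilon\le2$ can be improved. By \eqref{eq:attached},
\[
\beta R\omega\,x_2Q_2y_2\,z\,y_1Q_1^-x_1\,w
\qquad\text{and}\qquad
z\,y_1Q_1^-x_1\,w\,x_2Q_2y_2\,\beta R\omega
\]
are paths containing $M$, from $\beta$ to $w$ and from $z$ to $\omega$. By Lemma~\ref{lem:cross}(i), $\beta\not\sim w$ and $z\not\sim\omega$. If $\beta$ is matched, its end component is $\{\beta\}$ and $f(\beta)=[w\sim\beta]=0$; if $\omega$ is matched, likewise $f(\omega)=[z\sim\omega]=0$. The end component at a free end contributes at most $1$. So $\varepsilon\le\delta$. By Lemma~\ref{lem:degree} and \eqref{eq:sigma},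
\[
D_K\le2p+2-2\varphi+2(2\varphi-\delta-\sigma)=2p+2+2\varphi-2\delta-2\sigma\le2p-2o-2\delta+2\varepsilon\le2p-2o .
\]
So $\mathrm{Off}\ge4o+3$, contradicting $\mathrm{Off}\le4o$ from \eqref{eq:off}.

\medskip
Hence there is no tight theta, contrary to the previous subsection. This completes the induction and the proof of Theorem~\ref{thm:main}, and with it that of Theorem~\ref{thm:amar}. \qed

\begin{remark}
Apart from verifying the hypotheses of the theorem in the induction, (H1) is used only in Section~\ref{sec:perfect}, to find a theta when $M$ is perfect. (H2) is used only in Lemma~\ref{lem:degree}, for the two pairs $x_1,y_2$ and $x_2,y_1$. (H3) is used only through \eqref{eq:free}: to find thetas for $r\ge1$, to absorb outside vertices, and in the counts for $z,w$ in Lemma~\ref{lem:rebuild} and in the last subsection.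
\end{remark}

\begin{thebibliography}{9}
\bibitem{ST} \emph{Selected Topics}, \url{https://repozytorium.biblos.pk.edu.pl/redo/resources/25729/file/suwFiles/GancarzewiczG_SelectedTopics.pdf}
\end{thebibliography}

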